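\title{Regular subgraphs of regular multi-hypergraphs}

\begin{abstract}
We prove that for all $k,r\ge 2$ every $\phi$-regular $k$-uniform multi-hypergraph with $\phi\ge\big(4r(2ek)^{k+1}\big)^r$ contains an $r$-regular subgraph. This confirms a conjecture that such a subgraph exists whenever $\phi$ is large in terms of $k$ and $r$. The subgraph that we find is a union of $r$ edge-disjoint matchings with the same vertex set. The proof counts matchings, uses the pigeonhole principle to obtain a very large family of matchings on one vertex set, and finds a sunflower in this family by a slice-rank argument. We also prove a version for hypergraphs that are not regular, in terms of the number of edges and the maximum degree, whose exponent is sharp for $r=2$, and we give lower bounds for both statements.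
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k,r\ge2$ are integers and $e$ is the base of the natural logarithm. A \emph{$k$-graph} is a finite $k$-uniform hypergraph. A \emph{multi-$k$-graph} $H$ has a finite non-empty vertex set and a finite multiset of edges, each edge being a $k$-element set of vertices; the same $k$-set may occur several times. We regard edges as labeled objects, so that parallel edges are different elements of the edge set $E(H)$. The \emph{degree} of a vertex is the number of edges containing it, and $H$ is \emph{$\phi$-regular} if every vertex has degree $\phi$. A \emph{subgraph} is a non-empty set of edges together with the vertices they cover, and it is \emph{$r$-regular} if each of these vertices lies in exactly $r$ of its edges.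

Does a $\phi$-regular multi-$k$-graph contain an $r$-regular subgraph once $\phi$ is large? For $k=r=2$ we are looking for a cycle, a pair of parallel edges counting as a cycle of length two, and $\phi\ge2$ is enough. If the number $n$ of vertices is bounded, the answer is again yes: a vertex lies in only $\binom{n-1}{k-1}$ different $k$-sets, so for $\phi>(r-1)\binom{n-1}{k-1}$ some $k$-set occurs $r$ times, and $r$ parallel edges form an $r$-regular subgraph. The point of the question is therefore a bound on $\phi$ that does not depend on $n$.

Two examples show that some care is needed. First, $\phi\ge r$ is not enough. The triangle with every edge doubled is $4$-regular; a $3$-regular subgraph on $s$ vertices would have $3s/2$ edges, so $s=2$, but two vertices carry only two edges. Second, regularity cannot be replaced by large minimum degree. For $k\ge3$ the $k$-subsets of an $n$-set through a fixed vertex form a $k$-graph of minimum degree $\binom{n-2}{k-2}$, which tends to infinity with $n$, and we shall see in Section~\ref{sec:lower} that it has no $r$-regular subgraph for any $r\ge 2$. The first obstruction lives on few vertices and the second has very unequal degrees,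 so neither of them speaks against the following statement, posed in \cite[Conjecture~2]{tworeg}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $k,r\ge2$. For every integer $\phi$ that is sufficiently large in terms of $k$ and $r$, every $\phi$-regular multi-$k$-graph contains an $r$-regular subgraph.}
\medskip

We prove the conjecture with an explicit bound. A \emph{matching} is a set of pairwise vertex-disjoint edges, and $V(f)$ denotes the set of vertices covered by a matching $f$. An \emph{$r$-bundle} is a family of $r$ pairwise edge-disjoint non-empty matchings with the same vertex set. Every vertex of this set lies in exactly one edge of each matching, so the union of an $r$-bundle is an $r$-regular subgraph.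

\begin{theorem}\label{thm:regular}
Let $k,r\ge2$ and $\phi\ge\phi_k(r):=\big(4r(2ek)^{k+1}\big)^r$. Every $\phi$-regular multi-$k$-graph contains an $r$-regular subgraph, and moreover one that is the union of an $r$-bundle. For $r=2$ the condition $\phi>2(2ek)^k$ suffices.
\end{theorem}

The proof uses regularity only through the fact that the number of edges is as large as the maximum degree allows. The next theorem shows that far fewer edges suffice.

\begin{theorem}\label{thm:irregular}
Let $k,r\ge2$ with $(k,r)\ne(2,2)$. Put $q=1$ if $r=2$ and $q=r$ if $r\ge3$, and let
\[
\gamma=1-\frac1{q(k-1)},\qquad C=8ek\,(256\,e\,r\,k^2)^{1/(k-1)} .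
\]
Let $\Delta\ge1$ be real. Every multi-$k$-graph with $n$ vertices, maximum degree at most $\Delta$ and at least $Cn\Delta^{\gamma}$ edges contains an $r$-regular subgraph, and moreover one that is the union of an $r$-bundle.
\end{theorem}

The two examples above generalize to lower bounds. By the \emph{threshold} for $(k,r)$ we mean the least positive integer $\phi_0$ such that every $\phi$-regular multi-$k$-graph with $\phi\ge\phi_0$ contains an $r$-regular subgraph.

\begin{proposition}\label{prop:lower}
\begin{enumerate}
\item[(a)] For $k\ge3$ and every $n\ge k$ there is a $k$-graph on $n$ vertices with maximum degree $\Delta=\binom{n-1}{k-1}$ and at least $\frac1{2(k-1)}\,n\,\Delta^{1-1/(k-1)}$ edges that has no $r$-regular subgraph for any $r\ge2$. So for $r=2$ Theorem~\ref{thm:irregular} is sharp up to the value of the constant $C$, and for no $r\ge2$ can its exponent be lowered below $1-\frac1{k-1}$.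
\item[(b)] Let $g=\gcd(k,r)$. There is a $\phi$-regular multi-$k$-graph with $\phi=(r-1)\binom{k+k/g-2}{k-1}$ and no $r$-regular subgraph. In particular, if $\gcd(k,r)=1$, then the threshold for $(k,r)$ is larger than $(r-1)\binom{2k-2}{k-1}$.
\end{enumerate}
\end{proposition}

We prove Proposition~\ref{prop:lower} in Section~\ref{sec:lower}. Section~\ref{sec:count} counts matchings, which already settles the case $r=2$ of Theorem~\ref{thm:regular}. Section~\ref{sec:roots} reduces the case $r\ge3$ to a bound for sunflower-free subsets of a product of finite sets, which is proved in Section~\ref{sec:sunflower}. Section~\ref{sec:irregular} contains the proof of Theorem~\ref{thm:irregular}.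

We write $[m]=\{1,\dots,m\}$, and for a statement $\mathcal S$ we let $[\mathcal S]$ be $1$ if $\mathcal S$ holds and $0$ otherwise. We use two standard estimates for integers $a,b\ge1$:
\begin{equation}\label{eq:binom}
\binom ab\le\Big(\frac{ea}{b}\Big)^b,\qquad\text{and}\qquad \binom ab\ge\Big(\frac ab\Big)^b\quad\text{if } b\le a .
\end{equation}
The first follows from $\binom ab\le a^b/b!$ and $e^b\ge b^b/b!$, the second from $\frac{a-i}{b-i}\ge\frac ab$ for $0\le i<b$. Finally, the degrees in a multi-$k$-graph with $M$ edges add up to $kM$.

\section{Two constructions without regular subgraphs}\label{sec:lower}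

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
(a) Take all $k$-subsets of an $n$-set that contain a fixed vertex $v$. The number of edges is $M=\binom{n-1}{k-1}$, and this is also the maximum degree $\Delta$, attained at $v$. By \eqref{eq:binom} we have $\Delta^{1/(k-1)}\ge\frac{n-1}{k-1}\ge\frac{n}{2(k-1)}$, so
\[
M=\Delta^{1/(k-1)}\,\Delta^{1-1/(k-1)}\ge\frac1{2(k-1)}\,n\,\Delta^{1-1/(k-1)} .
\]
Suppose that there is an $r$-regular subgraph with $r\ge2$. All its edges contain $v$, so it has exactly $r$ edges. Each vertex that it covers has degree $r$, hence lies in all $r$ edges, and so these edges are equal as sets. This is impossible, as no $k$-set is repeated.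

For $r=2$ the exponent in Theorem~\ref{thm:irregular} is $\gamma=1-\frac1{k-1}$, the exponent of this example. For any $r\ge2$, any $\gamma'<1-\frac1{k-1}$ and any constant $C'$, the example has more than $C'n\Delta^{\gamma'}$ edges when $n$ is large, because $\Delta\to\infty$ as $n\to\infty$. So the theorem fails with $C'$ and $\gamma'$ in place of $C$ and $\gamma$.

(b) Let $N=k+k/g-1$ and take all $k$-subsets of an $N$-set, each with multiplicity $r-1$; the doubled triangle is the case $k=2$, $r=3$. This multi-$k$-graph is $\phi$-regular with $\phi=(r-1)\binom{N-1}{k-1}$. Suppose that it has an $r$-regular subgraph with vertex set $S$ and $\ell$ edges. Adding up degrees gives $r|S|=k\ell$, that is, $\frac rg|S|=\frac kg\ell$. Since $\frac rg$ and $\frac kg$ are coprime, $\frac kg$ divides $|S|$. Now $k\le|S|\le N<k+\frac kg$, and $k$ is the only multiple of $\frac kg$ in this range, so $|S|=k$. Then the subgraph consists of $r$ copies of the $k$-set $S$, although $S$ has multiplicity $r-1$. If $g=1$, then $N-1=2k-2$, which gives the last assertion.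
\end{proof}

\section{Counting matchings and the case $r=2$}\label{sec:count}

Let $f^1\ne f^2$ be two matchings with the same vertex set. They have the same size, so $f^1\setminus f^2$ and $f^2\setminus f^1$ are both non-empty. They are edge-disjoint, and each of them covers exactly the vertices of $V(f^1)$ that are not covered by $f^1\cap f^2$. Thus they form a $2$-bundle; for $k=2$ its union is a union of even cycles whose edges alternate between $f^1$ and $f^2$. To find a $2$-regular subgraph it is therefore enough to show that for some $m$ there are more matchings of size $m$ than vertex sets of size $km$. A greedy count supplies the matchings.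

\begin{lemma}\label{lem:greedy}
Let $H$ be a multi-$k$-graph with maximum degree at most $\Delta$ and $M\ge1$ edges, and let $m=\lceil M/(2k\Delta)\rceil$. Then $H$ has at least $\big(\frac M{2m}\big)^m$ matchings of size $m$.
\end{lemma}

\begin{proof}
Choose pairwise disjoint edges one at a time. After $j\le m-1<M/(2k\Delta)$ steps the chosen edges cover $jk$ vertices, and at most $jk\Delta<M/2$ edges meet these vertices, so at least $M/2$ choices remain for the next edge. This gives at least $(M/2)^m$ sequences of $m$ disjoint edges. Each matching of size $m$ arises from $m!\le m^m$ of them.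
\end{proof}

In a regular multi-$k$-graph this value of $m$ is a constant fraction of $n$. That is what makes the comparison work: the number of candidates for the vertex set is at most $c^m$ with $c$ depending on $k$ only, while the number of matchings grows like $\phi^m$.

\begin{lemma}\label{lem:regcount}
Let $H$ be a $\phi$-regular multi-$k$-graph on $n$ vertices, $\phi\ge1$, and let $m=\lceil n/(2k^2)\rceil$. Then $H$ has at least $(\phi/2)^m$ matchings of size $m$, and $\binom n{km}\le(2ek)^{km}$.
\end{lemma}

\begin{proof}
The number of edges is $M=\phi n/k$, so $m=\lceil M/(2k\phi)\rceil$, and Lemma~\ref{lem:greedy} gives at least $\big(\frac{M}{2m}\big)^m$ matchings of size $m$. In particular one exists, so $km\le n$ and $M/m=\phi n/(km)\ge\phi$. This proves the first claim. Since $m\ge n/(2k^2)$, we have $n/(km)\le2k$, and the second claim follows from \eqref{eq:binom}.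
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular} for $r=2$]
As $\phi_k(2)>2(2ek)^k$, it is enough to treat $\phi>2(2ek)^k$. With $m$ as in Lemma~\ref{lem:regcount} we have $(\phi/2)^m>(2ek)^{km}\ge\binom n{km}$, so two distinct matchings of size $m$ have the same vertex set, and $H$ contains a $2$-bundle.
\end{proof}

\section{From matchings to sunflowers}\label{sec:roots}

For $r\ge3$ the same count gives many matchings on one vertex set, but deleting the common edges of $r$ of them no longer makes them edge-disjoint, since an edge may lie in some of the matchings and not in all. A disjoint union of $s$ cycles of length four has $2^s$ perfect matchings, all with the same vertex set, and it has no $3$-regular subgraph: at every vertex, two of any three perfect matchings use the same edge. What we need is $r$ matchings such that every edge lies in all of them or in at most one. The following notion expresses this for vectors.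

Let $E_1,\dots,E_m$ be finite sets. An \emph{$r$-sunflower} in $E_1\times\dots\times E_m$ is a collection of $r$ distinct elements $f^1,\dots,f^r$ such that for every coordinate $c$ the entries $f^1_c,\dots,f^r_c$ are either all equal or pairwise distinct. Any two distinct elements form a $2$-sunflower.

\begin{theorem}\label{thm:sunflower}
Let $r\ge2$, $m\ge1$, let $D\ge r-1$ be real, let $E_1,\dots,E_m$ be non-empty sets with $|E_c|\le D$ for all $c$, and let $F\subseteq E_1\times\dots\times E_m$ contain no $r$-sunflower. Then
\[
|F|\le r\,2^m(r-1)^{m/r}D^{(1-1/r)m}<\big(4r\,D^{1-1/r}\big)^m .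
\]
\end{theorem}

The trivial bound is $D^m$. On the other side, a product of $m$ sets of size $r-1$ has $(r-1)^m$ elements and no $r$-sunflower, because $r$ distinct elements disagree in some coordinate and cannot be pairwise distinct there. For us the feature that matters is the saving of a factor $4rD^{-1/r}$ \emph{in each coordinate}. In the application $m$ grows with $n$ while $D=\phi$ is fixed, and the pigeonhole step costs a factor depending only on $k$ in each coordinate; the saving outweighs this cost once $\phi$ is large. We prove Theorem~\ref{thm:sunflower} in Section~\ref{sec:sunflower} and first show how it is used.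

To turn matchings into vectors, fix for every edge $h$ of $H$ a vertex $\rho(h)\in h$, its \emph{root}, and let $E_u$ be the set of edges with root $u$. The sets $E_u$ are pairwise disjoint, and $|E_u|$ is at most the degree of $u$. The edges of a matching $f$ have distinct roots, which form a set $U(f)\subseteq V(f)$ with $|U(f)|=|f|$. A matching with $U(f)=U$ consists of exactly one edge from each $E_u$, $u\in U$, so it is an element of $\prod_{u\in U}E_u$.

\begin{example}\label{ex:k33}
Let $k=2$, $r=3$. Take vertices $a_j,b_j$ ($j\in\mathbb Z_3$) and $x,y$, and the matchings $f^i=\{a_jb_{i+j}:j\in\mathbb Z_3\}\cup\{xy\}$ for $i\in\mathbb Z_3$, with roots $\rho(a_jb_l)=a_j$ and $\rho(xy)=x$. The three matchings agree in the coordinate $x$ and are pairwise distinct in each coordinate $a_j$, so they form a $3$-sunflower. Deleting the common edge $xy$ leaves the $3$-regular graph $K_{3,3}$.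
\end{example}

\begin{proposition}\label{prop:bundle}
Let $H$ be a multi-$k$-graph of maximum degree at most $D$ with a root fixed for every edge, and let $F$ be a set of matchings of size $m\ge1$, all with the same vertex set $S$ and the same set $U$ of roots. Suppose that $r=2$ and $|F|\ge2$, or that $r\ge3$, $D\ge r-1$ and $|F|\ge(4rD^{1-1/r})^m$. Then $H$ contains an $r$-bundle.
\end{proposition}

\begin{proof}
View $F$ as a subset of $\prod_{u\in U}E_u$, a product of $m$ non-empty sets of size at most $D$. It contains an $r$-sunflower $f^1,\dots,f^r$, trivially if $r=2$ and by Theorem~\ref{thm:sunflower} if $r\ge3$. Let $K$ be the set of edges in those coordinates where all $f^a$ agree. The sets $f^a\setminus K$ are pairwise disjoint: edges in the same coordinate are pairwise distinct by the definition of a sunflower, and edges in different coordinates are distinct because the sets $E_u$ are disjoint. They are non-empty, because the $f^a$ are distinct and so disagree in some coordinate. Since $K\subseteq f^a$ and $V(f^a)=S$, each $f^a\setminus K$ is a matching with vertex set $S\setminus V(K)$. Hence $f^1\setminus K,\dots,f^r\setminus K$ is an $r$-bundle.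
\end{proof}

It is important here that the root depends on the edge alone and not on the matching; otherwise one edge could appear in two matchings in different coordinates.

\begin{proof}[Proof of Theorem~\ref{thm:regular} for $r\ge3$]
Let $H$ be $\phi$-regular on $n$ vertices with $\phi\ge\phi_k(r)$, let $m$ be as in Lemma~\ref{lem:regcount}, and fix roots arbitrarily. For a matching $f$ of size $m$ the set $V(f)$ has $km$ elements and $U(f)$ is an $m$-element subset of it. By Lemma~\ref{lem:regcount} and \eqref{eq:binom} the number of possible pairs $(V(f),U(f))$ is at most
\[
\binom n{km}\binom{km}m\le(2ek)^{km}(ek)^m .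
\]
There are at least $(\phi/2)^m$ matchings of size $m$, so for some pair $(S,U)$ the set $F$ of those with $V(f)=S$ and $U(f)=U$ satisfies
\[
|F|\ge\Big(\frac{\phi}{2ek\,(2ek)^k}\Big)^m=\Big(\phi^{1-1/r}\cdot\frac{\phi^{1/r}}{(2ek)^{k+1}}\Big)^m\ge\big(4r\,\phi^{1-1/r}\big)^m ,
\]
where the last step is the hypothesis $\phi^{1/r}\ge4r(2ek)^{k+1}$. Also $\phi\ge r-1$. Proposition~\ref{prop:bundle} with $D=\phi$ gives an $r$-bundle.
\end{proof}

\section{Sunflower-free subsets of products}\label{sec:sunflower}

\subsection{Slices and diagonal functions}

For an $r$-tuple $(f^1,\dots,f^r)$ and $a\in[r]$ let $f^{-a}$ be the $(r-1)$-tuple obtained by removing the $a$-th entry; we write $x_{-a}$ in the same sense for $x=(x_1,\dots,x_r)$. Let $F$ be a finite set. A \emph{slice in direction $a$} is a function $F^r\to\mathbb R$ of the form $\alpha(f^a)\beta(f^{-a})$. The least number of slices needed to write a function $T$ as a sum is its \emph{slice rank}. For $r=2$ a slice is a matrix of rank at most one, and slice rank is matrix rank. Every $T$ is a sum of $|F|$ slices, namely $T=\sum_{g\in F}[f^1=g]\,T(g,f^{-1})$. Call $T$ \emph{diagonal} if $T(f,\dots,f)\ne0$ for all $f\in F$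 and $T(f^1,\dots,f^r)=0$ whenever the $f^a$ are not all equal. As for matrices, diagonal functions need the full number of slices.

\begin{lemma}[Tao]\label{lem:tao}
Let $r\ge2$, let $F$ be a finite set and let $T:F^r\to\mathbb R$ be diagonal. If $T$ is a sum of $s$ slices, then $s\ge|F|$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=2$, $T$ is a diagonal matrix of rank $|F|$, and the rank of a sum of $s$ matrices of rank at most one is at most $s$. Let $r\ge3$ and write
\[
T=\sum_{a=1}^r\sum_{i=1}^{s_a}\alpha_{a,i}(f^a)\,\beta_{a,i}(f^{-a}),\qquad s_1+\dots+s_r=s .
\]
We may assume $s_r<|F|$. The idea is to sum out the last variable against a vector that kills the slices in direction $r$ and has large support. The space $Y$ of all $w:F\to\mathbb R$ with $\sum_fw(f)\alpha_{r,i}(f)=0$ for all $i\le s_r$ has dimension $d\ge|F|-s_r\ge 1$. A matrix whose rows form a basis of $Y$ has $d$ linearly independent columns, so the projection of $Y$ onto the corresponding $d$ coordinates is onto $\mathbb R^d$. Let $w\in Y$ project to the all-ones vector and let $F'$ be its support, so $|F'|\ge d$. Put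
\[
T'(f^1,\dots,f^{r-1})=\sum_{g\in F}w(g)\,T(f^1,\dots,f^{r-1},g)\qquad\text{on } (F')^{r-1}.
\]
Then $T'(f,\dots,f)=w(f)T(f,\dots,f)\ne0$ for $f\in F'$, and $T'$ vanishes when its arguments are not all equal, so $T'$ is diagonal. The slices in direction $r$ contribute $0$ to $T'$ by the choice of $w$. A slice in direction $a<r$ contributes $\alpha_{a,i}(f^a)$ times a function of the other $r-2$ variables, which is again a slice. By induction $s-s_r\ge|F'|\ge|F|-s_r$.
\end{proof}

To bound a sunflower-free set $F\subseteq E_1\times\dots\times E_m$ we look for a diagonal function on $F^r$ that is a sum of few slices, in the form of a product $T=\prod_ct_c(f^1_c,\dots,f^r_c)$ of one-coordinate functions. The choice $t_c=[x_1=\dots=x_r]$ makes $T$ diagonal, but it ignores the hypothesis on $F$ and, by Lemma~\ref{lem:tao}, $t_c$ itself needs $|E_c|$ slices. The hypothesis gives us freedom: as we check below, the values of $t_c$ on tuples with pairwise distinct entries may be chosen at will. The task is to use this freedom to make the number of slices independent of $|E_c|$.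

\subsection{The case $r=3$ by hand}

Let
\[
t(x_1,x_2,x_3)=\tfrac12\big([x_2=x_3]+[x_1=x_3]+[x_1=x_2]-1\big).
\]
Its value is $1$ if all entries are equal, $0$ if exactly two are equal, and $-\frac12$ if they are pairwise distinct. Let $F$ contain no $3$-sunflower and put $T=\prod_ct(f^1_c,f^2_c,f^3_c)$. If $T(f^1,f^2,f^3)\ne0$, then in every coordinate the entries are all equal or pairwise distinct, so $f^1,f^2,f^3$ are equal or form a sunflower; hence $T$ is diagonal on $F^3$. Each of the four terms of $t$ is independent of at least one variable. Expanding the product gives $4^m$ terms, and in each of them one of $f^1,f^2,f^3$, say $f^a$, is absent from at least $m/3$ of the $m$ factors. Such a term depends on $f^a$ through at most $2m/3$ coordinates, and splitting it according to the values of these coordinates writes it as a sum of at most $D^{2m/3}$ slices in direction $a$. Lemma~\ref{lem:tao} gives $|F|\le(4D^{2/3})^m$.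

For $r=4$ terms that omit a variable are not enough. Suppose that $X\supseteq\{0,1\}$ and that $t:X^4\to\mathbb R$ is $1$ on constant tuples and $0$ on tuples that are neither constant nor pairwise distinct. Then $\sum_{x\in\{0,1\}^4}(-1)^{x_1+\dots+x_4}\,t(x)=2$, whereas this signed sum is $0$ for any function that omits a variable. So in general we allow a term to depend on its special variable, but only through a polynomial of bounded degree, and we obtain $t$ by duality instead of by a formula.

\subsection{The one-coordinate function}

\begin{lemma}\label{lem:t}
Let $r\ge2$ and let $X\subseteq\mathbb R$ be finite and non-empty. There is a function $t:X^r\to\mathbb R$ such that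
\begin{enumerate}
\item[(i)] $t(x,\dots,x)=1$ for all $x\in X$;
\item[(ii)] $t(x_1,\dots,x_r)=0$ unless $x_1,\dots,x_r$ are all equal or pairwise distinct;
\item[(iii)] $t(x_1,\dots,x_r)=\sum_{a=1}^r\sum_{j=0}^{r-2}x_a^{\,j}\,g_{a,j}(x_{-a})$ for suitable functions $g_{a,j}$, where $x^0=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Q\subseteq\mathbb R^{X^r}$ be the space of functions of the form (iii), and let $P$ be the space of functions that vanish outside the tuples with pairwise distinct entries. We show that $Q+P=\mathbb R^{X^r}$. This suffices: write $[x_1=\dots=x_r]=t+p$ with $t\in Q$ and $p\in P$. On a tuple whose entries are not pairwise distinct, $p$ vanishes and so $t=[x_1=\dots=x_r]$. Constant tuples are of this kind since $r\ge2$, which gives (i), and so are the tuples in (ii).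

With the standard inner product, $(Q+P)^\perp=Q^\perp\cap P^\perp$, so we have to show that $Q^\perp\cap P^\perp=0$. The space $P^\perp$ consists of the functions that vanish on all tuples with pairwise distinct entries. To describe $Q^\perp$, let $z:X^r\to\mathbb R$. For $a\in[r]$ and $x\in X^r$, the \emph{fiber} of $z$ through $x$ in direction $a$ is the function $u(y)=z(x_1,\dots,x_{a-1},y,x_{a+1},\dots,x_r)$ on $X$. The space $Q$ is spanned by the functions $x\mapsto x_a^{\,j}[x_{-a}=\xi]$ with $\xi\in X^{r-1}$, and the inner product of $z$ with such a function is $\sum_yu(y)y^j$, where $u$ is the fiber in direction $a$ determined by $\xi$. Hence $z\in Q^\perp$ if and only if every fiber $u$ of $z$ satisfies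
\begin{equation}\label{eq:moments}
\sum_{y\in X}u(y)\,y^j=0\qquad(0\le j\le r-2).
\end{equation}
A non-zero solution $u$ of \eqref{eq:moments} has at least $r$ non-zero entries. Indeed, if its support were $\{y_1,\dots,y_s\}$ with $1\le s\le r-1$, then the equations with $j=0,\dots,s-1$ would form a homogeneous system with the Vandermonde matrix $(y_i^{\,j})$, whose determinant $\prod_{i<l}(y_l-y_i)$ is not zero, forcing $u=0$.

Suppose that $0\ne z\in Q^\perp\cap P^\perp$. Among the tuples with $z(x)\ne0$ choose $x$ with the largest number $d$ of distinct values. Since $z\in P^\perp$, we have $d\le r-1$, so $x_a=x_b$ for some $a\ne b$, and the set $Z=\{x_c:c\ne a\}$ still has $d$ elements. The fiber of $z$ through $x$ in direction $a$ is non-zero at $x_a$, so its support has at least $r>d$ elements and contains some $y\notin Z$. Replacing $x_a$ by $y$ gives a tuple with $d+1$ distinct values at which $z\neq0$, contrary to the choice of $x$.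
\end{proof}

The degree $r-2$ in (iii) is chosen so that non-zero fibers have at least $r$ non-zero entries, one more than the largest possible value of $d$; this is what lets the last step gain a new value every time.

\subsection{Proof of Theorem~\ref{thm:sunflower}}

Relabeling the elements of each $E_c$ does not affect sunflowers, so we may assume $E_c\subseteq\mathbb R$. Let $t_c$ be the function of Lemma~\ref{lem:t} for $X=E_c$, with the functions $g_{c,a,j}$ in (iii), and define
\[
T(f^1,\dots,f^r)=\prod_{c=1}^mt_c(f^1_c,\dots,f^r_c)\qquad\text{on }F^r .
\]

\emph{$T$ is diagonal.} By (i), $T(f,\dots,f)=1$. Suppose that $T(f^1,\dots,f^r)\ne0$ and that the $f^a$ are not all equal. By (ii), in every coordinate the entries are all equal or pairwise distinct. In some coordinate they are not all equal, hence pairwise distinct, so $f^1,\dots,f^r$ are $r$ distinct elements of $F$ and form an $r$-sunflower. This contradicts the hypothesis on $F$.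

\emph{$T$ is a sum of few slices.} Expanding the product by (iii) gives
\[
T=\sum_\omega\prod_{c=1}^m(f^{a_c}_c)^{j_c}\,g_{c,a_c,j_c}(f^{-a_c}_c),
\]
where $\omega=((a_c,j_c))_{c\in[m]}$ runs over all words with $a_c\in[r]$ and $0\le j_c\le r-2$, and $f^{-a}_c=(f^b_c)_{b\ne a}$. A single term is not a slice in direction $a$, because $f^a$ is entangled with the other variables in the factors with $a_c\ne a$. We choose the direction in which such factors are few. For each word $\omega$ fix $a(\omega)\in[r]$ such that $a_c=a(\omega)$ for at least $m/r$ coordinates $c$. Group together the words with the same $a(\omega)=a$, the same set $A=\{c:a_c=a\}$ and the same exponents $(j_c)_{c\in A}$. The sum over one group is $\prod_{c\in A}(f^a_c)^{j_c}\cdot G$, where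
\[
G=\prod_{c\in A}g_{c,a,j_c}(f^{-a}_c)\cdot\sum_{\omega\text{ in the group}}\ \prod_{c\notin A}(f^{a_c}_c)^{j_c}\,g_{c,a_c,j_c}(f^{-a_c}_c).
\]
The function $G$ depends on $f^a$ only through $\pi(f^a)=(f^a_c)_{c\notin A}$, say $G=\widetilde G(\pi(f^a),f^{-a})$. Hence the sum over the group equals
\[
\sum_{\xi\in\prod_{c\notin A}E_c}\Big([\pi(f^a)=\xi]\prod_{c\in A}(f^a_c)^{j_c}\Big)\,\widetilde G(\xi,f^{-a}),
\]
a sum of at most $D^{m-|A|}$ slices in direction $a$.

\emph{Counting.} For given $a$ and $A$ there are $(r-1)^{|A|}$ choices of the exponents, so Lemma~\ref{lem:tao} gives
\[
|F|\le r\sum_{A\subseteq[m],\ |A|\ge m/r}(r-1)^{|A|}D^{m-|A|} .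
\]
Since $D\ge r-1$, and this is the only use of that hypothesis, the quantity $(r-1)^sD^{m-s}$ does not increase with $s$, so each of the at most $2^m$ summands is at most $(r-1)^{m/r}D^{(1-1/r)m}$. This proves the first inequality of the theorem. The second follows from $r\le r^m$ and $(r-1)^{1/r}<2$, the latter because $r-1<2^r$. \hfill$\square$

\medskip
With this, the proofs of Proposition~\ref{prop:bundle} and Theorem~\ref{thm:regular} are complete.

\section{Hypergraphs that are not regular}\label{sec:irregular}

Let us first see, ignoring constant factors, what the proof of Theorem~\ref{thm:regular} yields for a multi-$k$-graph with maximum degree $\Delta$ and $M\approx n\Delta^\gamma$ edges. Lemma~\ref{lem:greedy} gives about $\Delta^m$ matchings of size $m\approx M/\Delta$. Now $n/m\approx\Delta^{1-\gamma}$ is no longer bounded, and there are about $\Delta^{(1-\gamma)km}$ possible vertex sets. Proposition~\ref{prop:bundle} asks for a class of size about $\Delta^{(1-1/q)m}$, with $q$ as in Theorem~\ref{thm:irregular}, so we can afford to lose a factor $\Delta^{m/q}$. This leads to $(1-\gamma)k=1/q$. To replace $k$ by $k-1$, which for $r=2$ is the exponent of Proposition~\ref{prop:lower}(a),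 we want one vertex of each edge to cost only a constant factor. This is the case if all roots lie in a set $X$ of size $O(m)$, and the set of vertices of degree more than $\Delta/2$ has size at most $2kM/\Delta=O(m)$. The difficulty is that most edges may avoid this set. In that case these edges form a hypergraph with half the maximum degree and, relative to it, still enough edges, and we pass to it.

\begin{proof}[Proof of Theorem~\ref{thm:irregular}]
Since $(k,r)\ne(2,2)$, we have $q(k-1)\ge2$, so $\frac12\le\gamma<1$. Let $H$ be as in the theorem.

\emph{Step 1: choosing the scale.} For integers $i\ge0$ let $\Delta_i=2^{-i}\Delta$. Call $(H',i)$ \emph{admissible} if $H'$ is obtained from $H$ by deleting edges, keeping all $n$ vertices, has maximum degree at most $\Delta_i$, and has at least $Cn\Delta_i^\gamma$ edges. The pair $(H,0)$ is admissible. In an admissible pair $H'$ has an edge, so $\Delta_i\ge1$ and $i$ is bounded. Take an admissible pair $(H',i)$ with $i$ as large as possible, and write $\Delta'=\Delta_i$ and $M'=|E(H')|\ge Cn\Delta'^{\gamma}$.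

Let $X$ be the set of vertices of degree more than $\Delta'/2$ in $H'$, let $E'$ be the set of edges of $H'$ that meet $X$, and let $M_X=|E'|$. The edges of $H'$ that avoid $X$ form a multi-$k$-graph of maximum degree at most $\Delta'/2=\Delta_{i+1}$. By the maximality of $i$ their number is less than $Cn(\Delta'/2)^\gamma\le2^{-\gamma}M'\le2^{-1/2}M'$. Hence
\[
M_X\ge(1-2^{-1/2})M'\ge M'/4 .
\]
In particular $X\ne\emptyset$, and all edges at a vertex of $X$ belong to $E'$, so $M_X\ge\Delta'/2$. Adding up degrees gives $|X|\Delta'/2\le kM'\le4kM_X$, that is, $|X|\le8kM_X/\Delta'$. Finally, $n\Delta'/k\ge M'\ge Cn\Delta'^\gamma$ gives $\Delta'^{1-\gamma}\ge Ck$, and since $1/(1-\gamma)=q(k-1)$,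
\[
\Delta'\ge(Ck)^{q(k-1)}\ge C^{k-1}=(8ek)^{k-1}\cdot256\,e\,r\,k^2\ge r .
\]

\emph{Step 2: counting matchings.} Let $H''$ be the multi-$k$-graph on the same vertices with edge set $E'$; its maximum degree is at most $\Delta'$. Let $m=\lceil M_X/(2k\Delta')\rceil$. If $m=1$, then $M_X/m=M_X\ge\Delta'/2$. If $m\ge2$, then $M_X/(2k\Delta')>1$, so rounding up at most doubles this number, $m\le M_X/(k\Delta')$ and $M_X/m\ge k\Delta'$. In both cases $M_X/m\ge\Delta'/2$, and Lemma~\ref{lem:greedy} shows that $H''$ has at least $(\Delta'/4)^m$ matchings of size $m$.

\emph{Step 3: pigeonhole.} Choose the root of every edge $h\in E'$ in $h\cap X$. From $m\ge M_X/(2k\Delta')$ and Step~1 we get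
\[
\frac{|X|}m\le\frac{8kM_X}{\Delta'}\cdot\frac{2k\Delta'}{M_X}=16k^2,\qquad
\frac nm\le\frac{2k\Delta'n}{M_X}\le\frac{8k\Delta'n}{M'}\le\frac{8k\Delta'^{1-\gamma}}C .
\]
For a matching $f$ of size $m$ in $H''$, the set $U(f)$ is an $m$-element subset of $X$ and $V(f)\setminus U(f)$ is a set of $(k-1)m$ vertices. By \eqref{eq:binom} and $(1-\gamma)(k-1)=1/q$, the number of possible pairs $(U(f),V(f)\setminus U(f))$ is at most
\[
\binom{|X|}m\binom n{(k-1)m}\le(16ek^2)^m\Big(\frac{en}m\Big)^{(k-1)m}\le\Big[16ek^2\Big(\frac{8ek}C\Big)^{k-1}\Delta'^{1/q}\Big]^m .
\]
Such a pair determines $U(f)$ and $V(f)$. So there are sets $S$ and $U$ such that the set $F$ of matchings $f$ of size $m$ in $H''$ with $V(f)=S$ and $U(f)=U$ satisfies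
\[
|F|\ge\big(\kappa\,\Delta'^{1-1/q}\big)^m,\qquad\kappa=\frac{(C/(8ek))^{k-1}}{4\cdot16ek^2}=\frac{256\,e\,r\,k^2}{64\,e\,k^2}=4r .
\]
If $r=2$, then $q=1$ and $|F|\ge8^m\ge2$. If $r\ge3$, then $q=r$, $|F|\ge(4r\Delta'^{1-1/r})^m$ and $\Delta'\ge r-1$. In both cases Proposition~\ref{prop:bundle}, applied to $H''$ with $D=\Delta'$, gives an $r$-bundle, and all its edges belong to $H$.
\end{proof}

\begin{remark}\label{rem:22}
The hypothesis $(k,r)\ne(2,2)$ is used in Step~1. For $k=r=2$ we would have $\gamma=0$, and the fraction $1-2^{-\gamma}$ of edges that is guaranteed to meet $X$ would be zero. This case is elementary instead. In a multigraph with $n$ vertices and at least $2n$ edges, a random bipartition of the vertices is crossed by each edge with probability $\frac12$, so some bipartition is crossed by at least $n$ edges. A forest has fewer than $n$ edges, so the crossing edges contain a cycle. Its length is even, possibly two, and taking its edges alternately gives a $2$-bundle.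
\end{remark}

\begin{thebibliography}{1}

\bibitem{tworeg}
\emph{Two-regular subgraphs of hypergraphs},
\texttt{http://homepages.math.uic.edu/\~{}mubayi/papers/2regular-revised.pdf}

\end{thebibliography}
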